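\title{Realizable exponents for generalized Tur\'an numbers}

\begin{abstract}
Let $\mathrm{ex}(n,H,\mathcal F)$ be the maximum number of copies of a graph $H$ in an $n$-vertex graph that contains no member of the family $\mathcal F$. We prove the conjecture that for every graph $H$ with at least one edge and maximum degree $\Delta$, and every rational $r\in[v(H)-e(H)/\Delta,\,v(H)]$, there is a finite family $\mathcal F$ with $\mathrm{ex}(n,H,\mathcal F)=\Theta(n^r)$. In fact, for each rational $s\in(0,1]$ and each $m$, a single finite family gives the exponent $v(H)-s\,e(H)$ for all graphs $H$ with at most $m$ vertices and maximum degree at most $1/s$. The upper bound reveals a random copy of $H$ one vertex at a time, in an order read off from the copy itself; the lower bound is the random algebraic construction of Bukh and Conlon. We also determine the order of $\mathrm{ex}(n,H,K_{t,p})$ for $t\ge\Delta$ and $p$ large, and show that the left endpoint of the interval cannot be improved for disjoint unions of equal stars.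
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $H$ we write $v(H)$, $e(H)$ and $\Delta(H)$ for its number of vertices, its number of edges and its maximum degree. A graph $G$ is \emph{$\mathcal F$-free}, for a family of graphs $\mathcal F$, if no member of $\mathcal F$ is a subgraph of $G$. The \emph{generalized Tur\'an number} $\mathrm{ex}(n,H,\mathcal F)$ is the maximum number of copies of $H$ (subgraphs isomorphic to $H$) in an $\mathcal F$-free graph on $n$ vertices; it is $0$ if there is no such graph, and we write $\mathrm{ex}(n,H,F)$ when $\mathcal F=\{F\}$. For $H=K_2$ this is the maximum number of edges. A rational number $r$ is \emph{realizable} for $H$ if $\mathrm{ex}(n,H,\mathcal F)=\Theta(n^r)$ for some finite family $\mathcal F$. Here and below asymptotic notation refers to $n\to\infty$ with all other parameters fixed. The question is which exponents are realizable for a given $H$.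

A natural guess comes from random graphs. If every pair of vertices is joined independently with probability $n^{-s}$, the expected number of copies of $H$ has order $n^{v(H)-s\,e(H)}$. One hopes to choose $\mathcal F$ so that some $\mathcal F$-free graph looks like this random graph and no $\mathcal F$-free graph has more copies of $H$. For which $s$ is the hope reasonable? In the random graph, $d$ given vertices have about $n^{1-sd}$ common neighbors. If $s\le1/\Delta(H)$, this is at least $1$ for all $d\le\Delta(H)$, so a copy of $H$ can be grown vertex by vertex, in any order, without the expected number of candidates ever tending to zero. If $s>1/\Delta(H)$, very unbalanced graphs can beat the random one. Take $H=K_{1,t}$. The star $K_{1,n-1}$ has only $n-1$ edges but $\Theta(n^t)$ copies of $H$, more than $n^{t+1-st}$ as soon as $s>1/t$, and a family that excludes large stars bounds all degrees and leaves only $O(n)$ copies. As $s$ runs through $[0,1/\Delta]$, the exponent $v(H)-s\,e(H)$ runs through $[v(H)-e(H)/\Delta,\,v(H)]$.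

The known results agree with this guess. Every rational in $[1,2]$ is realizable for $K_2$ (Bukh and Conlon \cite{BC}). Every rational in $[t,t+1]$ is realizable for $K_{1,t}$, and no rational in $(1,t)$ is (English, Halfpap and Krueger). For a graph $H$ of maximum degree $\Delta\ge1$ every rational in $[v(H)-\frac{e(H)}{2\Delta^2},\,v(H)]$ is realizable, and for a tree $T$ of maximum degree $\Delta$ every rational in $[v(T)-\frac{e(T)}{\Delta},\,v(T)]$ is realizable, which is best possible for stars (English and Spiro). It is conjectured in \cite{GT} that the interval for trees is valid for all graphs: for every graph $H$ with at least one edge, every rational in $[v(H)-e(H)/\Delta(H),\,v(H)]$ is realizable. We prove this, with a family that serves many graphs $H$ at once.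

\begin{theorem}\label{thm:main}
Let $s\in(0,1]$ be rational and $m\ge1$. There is a finite family $\mathcal F=\mathcal F(s,m)$ such that
\[
\mathrm{ex}(n,H,\mathcal F)=\Theta\big(n^{v(H)-s\,e(H)}\big)
\]
for every graph $H$ with $v(H)\le m$ and $\Delta(H)\le1/s$.
\end{theorem}

\begin{corollary}\label{cor:conj}
For every graph $H$ with $e(H)\ge1$ and maximum degree $\Delta$, every rational $r\in[v(H)-e(H)/\Delta,\,v(H)]$ is realizable.
\end{corollary}

\begin{proof}
If $r=v(H)$, take $\mathcal F=\{K_{v(H)+1}\}$: the balanced complete $v(H)$-partite graph is $\mathcal F$-free and has $\Omega(n^{v(H)})$ copies of $H$, and no $n$-vertex graph has more than $n^{v(H)}$. Otherwise $s=(v(H)-r)/e(H)$ is a rational number in $(0,1/\Delta]$, and Theorem~\ref{thm:main} applies with $m=v(H)$.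
\end{proof}

When $1/s$ is an integer, a single complete bipartite graph can replace the family.

\begin{theorem}\label{thm:ktp}
Let $H$ be a graph and let $t\ge1$ be an integer with $t\ge\Delta(H)$. Then $\mathrm{ex}(n,H,K_{t,p})=O(n^{v(H)-e(H)/t})$ for every $p$, and $\mathrm{ex}(n,H,K_{t,p})=\Theta(n^{v(H)-e(H)/t})$ for all $p\ge p_0(t,v(H))$.
\end{theorem}

With $t=\Delta(H)$ this realizes the left endpoint in Corollary~\ref{cor:conj} by one forbidden graph. The next two results show that this endpoint, and the degree condition in Theorem~\ref{thm:main}, cannot be improved in general.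

\begin{theorem}\label{thm:stars}
Let $k\ge1$ and $t\ge2$, and let $H=kK_{1,t}$ be the disjoint union of $k$ copies of the star $K_{1,t}$. Then $v(H)-e(H)/\Delta(H)=kt$, and there is no finite family $\mathcal F$ with $\mathrm{ex}(n,H,\mathcal F)=\Theta(n^r)$ for a number $r\in((k-1)t+1,\,kt)$.
\end{theorem}

\begin{theorem}\label{thm:simul}
Let $0<s<1$ be rational and let $D\ge1$ and $m\ge D+1$ be integers. A finite family $\mathcal F$ with $\mathrm{ex}(n,H,\mathcal F)=\Theta(n^{v(H)-s\,e(H)})$ for all graphs $H$ with $v(H)\le m$ and $\Delta(H)\le D$ exists if and only if $s\le1/D$.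
\end{theorem}

Section~\ref{sec:idea} sets up the counting scheme for the upper bound and shows on small cases which local condition on the host graph it needs. Section~\ref{sec:upper} derives the upper bound from this condition, Section~\ref{sec:family} constructs a finite family that forces the condition, and Section~\ref{sec:lower} constructs graphs that avoid the family and contain many copies of $H$. Theorems~\ref{thm:main} and~\ref{thm:ktp} are assembled in Section~\ref{sec:assemble}, and Theorems~\ref{thm:stars} and~\ref{thm:simul} are proved in Section~\ref{sec:sharp}.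

Throughout, $\log=\log_2$. An \emph{embedding} of $H$ in $G$ is an injective map $V(H)\to V(G)$ that sends edges to edges. Each copy of $H$ is the image of at least one and at most $v(H)!$ embeddings, so it suffices to count embeddings. For $P\subset V(G)$ let $\Gamma(P)$ be the set of vertices adjacent to every vertex of $P$, with $\Gamma(\emptyset)=V(G)$.

\section{Costs, capacities and the order of revealing}\label{sec:idea}

Fix $s\in(0,1]$, a graph $H$ with $\Delta(H)\le1/s$, and a graph $G$ on $n$ vertices whose set $\Phi$ of embeddings of $H$ is nonempty. For $\varphi\in\Phi$ write $\varphi_u$ for the image of a vertex $u$ and $\varphi_A$ for the restriction to a set $A\subset V(H)$; we abbreviate $A\cup\{u\}$ to $A\cup u$. For $u\notin A$, the \emph{cost} of $u$ given $A$ is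
\[
\beta_u^A(\varphi)=\log\frac{|\{\psi\in\Phi:\psi_A=\varphi_A\}|}{|\{\psi\in\Phi:\psi_{A\cup u}=\varphi_{A\cup u}\}|}\ \ge0 .
\]
Thus $2^{-\beta_u^A(\varphi)}$ is the conditional probability that a uniformly random embedding takes the value $\varphi_u$ at $u$, given that it equals $\varphi_A$ on $A$. If $u_1,\dots,u_v$ is an ordering of $V(H)$ and $A_j=\{u_1,\dots,u_j\}$, the quotients telescope from $|\Phi|$ down to $1$, so
\begin{equation}\label{eq:chain}
\log|\Phi|=\sum_{j=1}^{v}\beta_{u_j}^{A_{j-1}}(\varphi)\qquad\text{for every }\varphi\in\Phi\text{ and every ordering.}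
\end{equation}

Let $d_A(u)$ be the number of neighbors of $u$ in $A$, and define the \emph{capacity} of $u\notin A$ by
\[
c_u^A=\frac1s-d_A(u)\ \ge0 .
\]
In a random graph of density $n^{-s}$, once $A$ is placed there are about $n^{1-s\,d_A(u)}=n^{s\,c_u^A}$ candidates for $u$. We therefore call $s\,c_u^A\log n$ the \emph{budget} of $u$. Every edge of $H$ is counted once in $\sum_jd_{A_{j-1}}(u_j)$, namely at its later endpoint, so for every ordering
\begin{equation}\label{eq:budget}
\sum_{j=1}^{v}s\,c_{u_j}^{A_{j-1}}\log n=\big(v(H)-s\,e(H)\big)\log n .
\end{equation}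
By \eqref{eq:chain} and \eqref{eq:budget}, the bound $|\Phi|=O(n^{v(H)-s\,e(H)})$ follows once we find \emph{one} embedding $\varphi$ and \emph{one} ordering in which every vertex, at the moment it is revealed, costs at most its budget plus $O(1)$. The ordering may depend on $\varphi$, because \eqref{eq:chain} holds for each $\varphi$ separately. The following example shows that the ordering has to be chosen with care.

\begin{example}\label{ex:double}
Let $s=1/2$, let $H$ be the path $u_1u_2u_3u_4$, and let $G$ consist of two adjacent vertices, each with $\ell$ pendant leaves, so $n=2\ell+2$. An embedding sends $u_2,u_3$ to the two centers and $u_1,u_4$ to leaves, so $|\Phi|=2\ell^2$, far below $n^{5/2}$. Revealing the vertices along the path, in the order $u_1,u_2,u_3,u_4$, the costs are $\log2\ell,\,0,\,0,\,\log\ell$ and the budgets are $1,\frac12,\frac12,\frac12$ times $\log n$; the last vertex exceeds its budget. The mistake is to reveal $u_3$, which is already determined: this halves the budget of $u_4$ and tells us nothing new about $u_4$. Instead, always reveal a vertex with the largest ratio of cost to capacity. Initially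 all capacities are $2$, the ends cost $\log2\ell$ and the inner vertices cost $1$, so we reveal $u_1$. Now $u_2,u_3$ cost $0$ and $u_4$ costs $\log\ell$, so we reveal $u_4$. The order $u_1,u_4,u_2,u_3$ has costs $\log 2\ell,\,\log\ell,\,0,\,0$ and budgets $1,1,\frac12,0$ times $\log n$, and every vertex is within its budget.
\end{example}

To see why the ratio of cost to capacity is the right quantity, we try to keep \emph{all} unrevealed vertices within budget at all times. When $u$ is revealed, the capacity of an unrevealed neighbor $w$ drops from $c_w=c_w^A$ to $c_w-1$, so it suffices that the cost of $w$ is multiplied by at most $1-1/c_w$. Consider an idealized situation: given $\varphi_A=\alpha$, the pair $(\varphi_u,\varphi_w)$ is uniform on a set $B\subset X\times Y$ in which every $x\in X$ lies in $|B|/|X|$ pairs and every $y\in Y$ in $|B|/|Y|$ pairs. Then $\beta_u^A=\log|X|$, $\beta_w^A=\log|Y|$ and $\beta_w^{A\cup u}=\log(|B|/|X|)$. We need a bound on $|B|$. In the random graph the candidate sets for $u$ and $w$ have sizes $n^{sc_u}$ and $n^{sc_w}$, where $c_u=c_u^A$, so with $k=c_u+c_w$ the edge density between them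 is $n^{-s}=(n^{sc_u}n^{sc_w})^{-1/k}$. Suppose that the same relation between density and sizes holds for $X$ and $Y$, that is, $|B|\le(|X||Y|)^{1-1/k}$. Then
\[
\beta_w^{A\cup u}\le\Big(1-\frac1k\Big)\beta_w^A-\frac1k\,\beta_u^A ,
\]
and since $\frac1{c_w}-\frac1k=\frac{c_u}{c_wk}$, the right side is at most $(1-1/c_w)\beta_w^A$ exactly when $\beta_u^A/c_u\ge\beta_w^A/c_w$. So of two adjacent vertices, the one with the larger ratio can be revealed first at no loss.

A bound $|B|\le K(|X||Y|)^{1-1/k}$ cannot hold for all pairs of sets in a graph with unbounded degrees, as one sees from $Y=\{y\}$, $X=\Gamma(\{y\})$. We must allow the terms $|X|+|Y|$, and they are harmless in the model. If $|B|\le|X|$, then $\beta_w^{A\cup u}\le0$. If $|B|\le|Y|$ and $u$ has the larger ratio, then $\beta_w^{A\cup u}\le\beta_w^A-\beta_u^A\le(1-c_u/c_w)\beta_w^A$. Both bounds are at most $(1-1/c_w)\beta_w^A$ provided $c_u,c_w\ge1$. This is where the degree condition enters. Call $u\notin A$ \emph{active} if it has a neighbor in $H$ outside $A$. Then $d_A(u)\le\Delta(H)-1$, so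
\begin{equation}\label{eq:active}
d_A(u)\le\lfloor1/s\rfloor-1\quad\text{and}\quad c_u^A\ge1\qquad\text{for every active }u .
\end{equation}

\section{The upper bound for locally sparse graphs}\label{sec:upper}

We isolate the property of $G$ suggested by the model. For $X,Y\subset V(G)$, not necessarily disjoint, let $e(X,Y)$ be the number of ordered pairs $(x,y)\in X\times Y$ with $xy\in E(G)$.

\begin{definition}\label{def:sparse}
Let $s\in(0,1]$ and $K\ge1$. A graph $G$ is \emph{$(s,K)$-locally sparse} if the following two conditions hold.
\begin{itemize}
\item[(S1)] For all $P,Q\subset V(G)$ with $|P|,|Q|\le\lfloor1/s\rfloor-1$ and all $X\subset\Gamma(P)\setminus(P\cup Q)$, $Y\subset\Gamma(Q)\setminus(P\cup Q)$,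
\[
e(X,Y)\le K\big((|X||Y|)^{1-1/k}+|X|+|Y|\big),\qquad k=\frac2s-|P|-|Q| .
\]
\item[(S2)] If $t=1/s$ is an integer, then any $t$ distinct vertices have at most $K$ common neighbors.
\end{itemize}
\end{definition}

\begin{proposition}\label{prop:upper}
For all $s\in(0,1]$, $m\ge1$ and $K\ge1$ there is a constant $K'$ such that for every graph $H$ with $v(H)\le m$ and $\Delta(H)\le1/s$, every $(s,K)$-locally sparse graph on $n$ vertices has at most $K'n^{v(H)-s\,e(H)}$ embeddings of $H$.
\end{proposition}

Fix such $H$ and $G$ with $\Phi\ne\emptyset$, and let $\varphi$ be uniformly random in $\Phi$. The conditional laws that occur need not be regular as in the model, and the inequalities of the model can fail for individual embeddings. The next lemma shows that, up to an additive constant, each of them holds for most embeddings.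

\begin{lemma}\label{lem:costs}
For every $\varepsilon>0$ there is $C=C(\varepsilon,s,K)\ge0$ such that, for every fixed $A\subset V(H)$ and distinct $u,w\notin A$, each of the following statements about $\varphi$ fails with probability at most $\varepsilon$.
\begin{itemize}
\item[(i)] $\beta_u^\emptyset\le\log n+C$ (for a fixed vertex $u$).
\item[(ii)] $\beta_w^{A\cup u}\le\beta_w^A+C$.
\item[(iii)] (For $uw\in E(H)$.) If $\beta_u^A/c_u^A\ge\beta_w^A/c_w^A$, then $\beta_w^{A\cup u}\le(1-1/c_w^A)\,\beta_w^A+C$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The statement fails only if $\varphi_u$ is a vertex $x$ with $\Pr(\varphi_u=x)<2^{-C}/n$. There are at most $n$ such vertices, so the failure probability is at most $2^{-C}$.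

For (ii) and (iii), fix a value $\alpha$ of $\varphi_A$ of positive probability, and let $\mu$ be the conditional law of $(\varphi_u,\varphi_w)$ given $\varphi_A=\alpha$, with marginals $\mu_1,\mu_2$. If $(\varphi_u,\varphi_w)=(x,y)$, then
\[
\beta_u^A=\log\frac1{\mu_1(x)},\qquad\beta_w^A=\log\frac1{\mu_2(y)},\qquad\beta_w^{A\cup u}=\log\frac{\mu_1(x)}{\mu(x,y)} .
\]
It suffices to bound the $\mu$-measure of the failure set uniformly in $\alpha$ and then average over $\alpha$.

(ii) Failure means $\mu(x,y)<2^{-C}\mu_1(x)\mu_2(y)$, and the total measure of such pairs is at most $2^{-C}\sum_{x,y}\mu_1(x)\mu_2(y)=2^{-C}$.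

(iii) Both $u$ and $w$ are active, so $c_u=c_u^A\ge1$ and $c_w=c_w^A\ge1$ by \eqref{eq:active}. The failure set $\mathrm{Bad}$ consists of the pairs $(x,y)$ with $\mu(x,y)>0$ and
\begin{equation}\label{eq:bad}
\frac{\log(1/\mu_1(x))}{c_u}\ge\frac{\log(1/\mu_2(y))}{c_w},\qquad\mu(x,y)<2^{-C}\mu_1(x)\,\mu_2(y)^{1-1/c_w}.
\end{equation}
Let $P$ and $Q$ be the images under $\alpha$ of the sets of neighbors in $A$ of $u$ and of $w$. Embeddings are injective and preserve edges, so $|P|=d_A(u)$, $|Q|=d_A(w)$, and every pair $(x,y)$ with $\mu(x,y)>0$ is an edge with $x\in\Gamma(P)$, $y\in\Gamma(Q)$ and $x,y\notin P\cup Q$.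

\emph{Case $c_w=1$.} Here $t=1/s=|Q|+1$ is an integer. For fixed $x$, every $y$ with $\mu(x,y)>0$ is a common neighbor of the $t$ distinct vertices of $Q\cup\{x\}$, so by (S2) there are at most $K$ such $y$. On $\mathrm{Bad}$ we have $\mu(x,y)<2^{-C}\mu_1(x)$, and therefore $\mu(\mathrm{Bad})\le K2^{-C}\sum_x\mu_1(x)=K2^{-C}$.

\emph{Case $c_w>1$.} To imitate the model we split both supports into classes on which the marginals are constant up to a factor $2$. For integers $i,j\ge0$ let
\[
X_i=\{x:2^{-i-1}<\mu_1(x)\le2^{-i}\},\qquad Y_j=\{y:2^{-j-1}<\mu_2(y)\le2^{-j}\},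
\]
and put $\xi_i=\mu_1(X_i)$, $\eta_j=\mu_2(Y_j)$. Then $\sum_i\xi_i=\sum_j\eta_j=1$, $|X_i|\le2^{i+1}\xi_i$ and $|Y_j|\le2^{j+1}\eta_j$. Let $\mathrm{Bad}_{ij}=\mathrm{Bad}\cap(X_i\times Y_j)$, $\lambda=c_u/c_w$ and $k=c_u+c_w\ge2$. For $(x,y)\in\mathrm{Bad}_{ij}$ we have $\log(1/\mu_1(x))<i+1$ and $\log(1/\mu_2(y))\ge j$, so the first inequality in \eqref{eq:bad} gives $(i+1)/c_u>j/c_w$. Hence $\mathrm{Bad}_{ij}$ is empty unless $(i,j)$ is \emph{admissible}, meaning $i-\lambda j>-1$. The second inequality in \eqref{eq:bad} gives $\mu(x,y)<2^{-C}\,2^{-i-j+j/c_w}$. Condition (S1) applies to $P,Q,X_i,Y_j$, by \eqref{eq:active}, with $2/s-|P|-|Q|=k$, and it bounds $|\mathrm{Bad}_{ij}|\le e(X_i,Y_j)$. Thus $\mu(\mathrm{Bad}_{ij})\le K2^{-C}(\mathrm I_{ij}+\mathrm{II}_{ij}+\mathrm{III}_{ij})$, where the three terms are $(|X_i||Y_j|)^{1-1/k}$, $|X_i|$ and $|Y_j|$, each multiplied by $2^{-i-j+j/c_w}$. The danger is to lose a factor equal to the number of classes. This does not happen, because each term decays geometrically in a suitable direction. All sums below are over admissible pairs.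

For the first term, $-\frac{i+j}k+\frac j{c_w}=-\frac1k\big(i-(\frac k{c_w}-1)j\big)=-\frac{i-\lambda j}k$. Moreover $\xi_i\eta_j\le1$ and $1-1/k\ge1/2$ give $(\xi_i\eta_j)^{1-1/k}\le(\xi_i\eta_j)^{1/2}\le(\xi_i+\eta_j)/2$. Hence
\[
\mathrm I_{ij}\le4(\xi_i\eta_j)^{1-1/k}\,2^{-(i+j)/k+j/c_w}\le2(\xi_i+\eta_j)\,2^{-(i-\lambda j)/k}.
\]
On admissible pairs $2^{-(i-\lambda j)/k}<2^{1/k}$. For fixed $j$ these numbers decrease by the factor $2^{-1/k}$ as $i$ increases by one, and for fixed $i$ they decrease by the factor $2^{-\lambda/k}$ as $j$ decreases by one. Summing the $\xi_i$-part over $j$ first and the $\eta_j$-part over $i$ first,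
\[
\sum\mathrm I_{ij}\le2\cdot2^{1/k}\Big(\frac1{1-2^{-\lambda/k}}+\frac1{1-2^{-1/k}}\Big).
\]
For the second term, $\mathrm{II}_{ij}\le2\xi_i\,2^{-j(1-1/c_w)}$, and since $c_w>1$,
\[
\sum\mathrm{II}_{ij}\le\frac2{1-2^{-(1-1/c_w)}} .
\]
For the third term, $c_u\ge1$ gives $1/c_w\le\lambda$, so $\mathrm{III}_{ij}\le2\eta_j\,2^{-i+j/c_w}\le2\eta_j\,2^{-(i-\lambda j)}$. For fixed $j$ the sum of $2^{-(i-\lambda j)}$ over admissible $i$ is less than $2(1+\frac12+\cdots)=4$, so $\sum\mathrm{III}_{ij}\le8$.

The capacities lie in the finite set $\{1/s-d:d=0,\dots,\lfloor1/s\rfloor-1\}$, so the three sums are bounded by a constant depending only on $s$. Thus $\mu(\mathrm{Bad})\le K''2^{-C}$ in both cases, with $K''$ depending only on $s$ and $K$, and it remains to take $C$ large.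
\end{proof}

The series for $\mathrm{II}$ degenerates when $c_w=1$, which can happen only when $1/s$ is an integer. This is the reason for condition (S2) and for the separate case.

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
We may assume $\Phi\neq\emptyset$. Lemma~\ref{lem:costs} contains at most $3\cdot2^mm^2$ statements, one for each part and each choice of $(A,u,w)$. Take $\varepsilon=(4\cdot2^mm^2)^{-1}$ and the corresponding $C$. With probability at least $1/4$ all statements hold, so we can fix $\varphi\in\Phi$ that satisfies all of them. Order $V(H)$ as follows. Let $A$ be the set of vertices chosen so far. If some vertex outside $A$ is active, choose an active vertex $u$ that maximizes $\beta_u^A(\varphi)/c_u^A$ among active vertices; otherwise choose any vertex outside $A$. Let $A_j$ be the set of the first $j$ vertices. We claim that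
\begin{equation}\label{eq:invariant}
\beta_w^{A_j}\le s\,c_w^{A_j}\log n+(j+1)C\qquad\text{for all }w\notin A_j .
\end{equation}

For $j=0$ this is (i), as $c_w^\emptyset=1/s$. Suppose that \eqref{eq:invariant} holds for $A=A_j$, let $u$ be the next vertex and let $w\notin A\cup u$. If $uw\notin E(H)$, then $c_w^{A\cup u}=c_w^A$ and (ii) gives the claim for $j+1$. If $uw\in E(H)$, then $u$ and $w$ are both active with respect to $A$, so $u$ was chosen by the maximality rule and $\beta_u^A/c_u^A\ge\beta_w^A/c_w^A$. By (iii), and since $0\le1-1/c_w^A\le1$,
\[
\beta_w^{A\cup u}\le\frac{c_w^A-1}{c_w^A}\big(s\,c_w^A\log n+(j+1)C\big)+C\le s\,(c_w^A-1)\log n+(j+2)C ,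
\]
and $c_w^A-1=c_w^{A\cup u}$. This proves \eqref{eq:invariant}.

Apply \eqref{eq:invariant} with $j-1$ in place of $j$ to the $j$-th vertex and sum. By \eqref{eq:chain} and \eqref{eq:budget}, $\log|\Phi|\le(v(H)-s\,e(H))\log n+C\,m(m+1)/2$.
\end{proof}

\section{Balanced rooted caterpillars}\label{sec:family}

From now on $s=a/b\in(0,1]$ with positive integers $a,b$. We need a finite family whose exclusion forces (S1) and (S2) and which is nevertheless avoided by a graph that resembles the random graph of density $n^{-s}$. The members of the family are built from rooted graphs.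

\begin{definition}\label{def:rooted}
A \emph{rooted graph} $(T,R)$ is a graph $T$ without isolated vertices together with a set $R\subset V(T)$ of \emph{roots} that spans no edge, such that the set $Z=V(T)\setminus R$ of \emph{free} vertices is nonempty. For $S\subset Z$ let $e_S$ be the number of edges of $T$ that meet $S$. The rooted graph is \emph{$s$-balanced} if $e_S\ge|S|/s$ for all $S\subset Z$. For $p\ge1$ let $T^p$ be the family of all graphs $F$ that are the union of the images of $p$ pairwise distinct embeddings $T\to F$ agreeing on $R$.
\end{definition}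

The family $T^p$ is finite up to isomorphism, since its members have at most $p\,v(T)$ vertices, and its members have no isolated vertices. A graph $G$ contains a member of $T^p$ if and only if there are $p$ distinct embeddings $T\to G$ that agree on $R$; in particular a $T^p$-free graph is $T^{p'}$-free for $p'\ge p$. Balancedness has the following meaning. In a random graph of density $n^{-s}$, moving the free vertices of $S$ to new positions offers $n^{|S|}$ choices and requires $e_S$ new edges, so it succeeds in about $n^{|S|-s\,e_S}\le1$ ways. The simplest example takes care of (S2): if $t=1/s$ is an integer, let $S_t$ be the star $K_{1,t}$ rooted at its $t$ leaves. It is $s$-balanced, as its one free vertex meets $t$ edges, and $S_t^p=\{K_{t,p}\}$.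

For (S1), let $P,Q,X,Y,k$ be as in that condition, and view the adjacent pairs in $X\times Y$ as a bipartite graph of density $\omega=e(X,Y)/(|X||Y|)$. Trees embed greedily in dense bipartite graphs. Take a tree with $M$ edges in which $a$ vertices on the $X$-side and $a$ vertices on the $Y$-side are free and all other vertices are roots. For an average placement of the roots there are about $(|X||Y|)^a\omega^M$ ways to place the free vertices, which is large as soon as $\omega$ is much larger than $(|X||Y|)^{-a/M}$. To obtain (S1) from this count we take $M=ak$; having equally many free vertices on both sides is what makes the threshold symmetric in $|X|$ and $|Y|$. Such a tree alone is too sparse to be $s$-balanced when $P\cup Q\ne\emptyset$, since $ak<2a/s$. But every vertex of $X$ is adjacent to all of $P$ and every vertex of $Y$ to all of $Q$, so we may add $P\cup Q$ as further roots at no cost in the count. The number of edges becomes $ak+a|P|+a|Q|=2b=|Z|/s$, which meets the balance condition for $S=Z$ with equality. It remains to spread the edges evenly enough for all other $S$. We put the free vertices on a path and let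 its first $i$ vertices meet $\lceil i/s\rceil$ edges, the smallest number that balance allows.

\begin{definition}\label{def:TPQ}
Let $P,Q$ be finite sets, not necessarily disjoint, with $|P|,|Q|\le\lfloor b/a\rfloor-1$. Let $L=2a$ and $g_i=\lceil ib/a\rceil$ for $0\le i\le L$, so $g_0=0$ and $g_L=2b$. Put $r_i=g_i-g_{i-1}-1$ for $1\le i<L$ and $r_L=g_L-g_{L-1}$. Since $\lceil x+y\rceil\ge\lceil x\rceil+\lfloor y\rfloor$, we have $r_i\ge\lfloor b/a\rfloor-1\ge\max(|P|,|Q|)$ for all $i$. The free vertices of $T(P,Q)$ form a path $z_1z_2\cdots z_L$, where $z_i$ has \emph{type $X$} for odd $i$ and \emph{type $Y$} for even $i$. A free vertex $z_i$ of type $X$ is joined to every element of $P$ and to $r_i-|P|$ new vertices of degree one, which get type $Y$. A free vertex $z_i$ of type $Y$ is joined to every element of $Q$ and to $r_i-|Q|$ new vertices of degree one, which get type $X$. The new vertices are the \emph{private roots}, and the roots of $T(P,Q)$ are the private roots and the elements of $P\cup Q$.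
\end{definition}

So $z_i$ has exactly $r_i$ edges to roots. The inequality $r_i\ge\max(|P|,|Q|)$, without which the definition makes no sense, is the second place where the bound \eqref{eq:active} matters. Figure~\ref{fig:T} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[free/.style={circle,fill,inner sep=2pt},root/.style={rectangle,draw,inner sep=3pt}]
\node[free,label=below right:{$z_1\,(X)$}] (z1) at (0,0) {};
\node[free,label=below right:{$z_2\,(Y)$}] (z2) at (2,0) {};
\node[free,label=below right:{$z_3\,(X)$}] (z3) at (4,0) {};
\node[free,label=below right:{$z_4\,(Y)$}] (z4) at (6,0) {};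
\node[root,label=above:{$y$}] (y) at (3,1.4) {};
\node[root,label=right:{$(Y)$}] (l1) at (0,-1.3) {};
\node[root,label=right:{$(Y)$}] (l3) at (4,-1.3) {};
\node[root,label=right:{$(X)$}] (l4) at (6,-1.3) {};
\draw[thick] (z1)--(z2)--(z3)--(z4) (z1)--(l1) (z3)--(l3) (z4)--(l4);
\draw[dashed] (y)--(z1) (y)--(z2) (y)--(z3) (y)--(z4);
\end{tikzpicture}
\caption{The rooted graph $T(P,Q)$ for $s=2/5$ and $P=Q=\{y\}$. Dots are free vertices, squares are roots, and letters in parentheses are types. Here $(g_0,\dots,g_4)=(0,3,5,8,10)$, so $z_1,\dots,z_4$ have $2,1,2,2$ edges to roots. The graph has $2b=10$ edges. The solid edges form the tree that remains after deleting $y$; it has $ak=6$ edges, where $k=2/s-2=3$.}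
\label{fig:T}
\end{figure}

\begin{lemma}\label{lem:balanced}
The graph $T=T(P,Q)$ is an $s$-balanced rooted graph with $2b$ edges. Deleting $P\cup Q$ leaves a tree $T_0$ with $M=ak$ edges, where $k=2/s-|P|-|Q|$; every edge of $T_0$ joins vertices of different types, and $T_0$ has $a$ free vertices of each type.
\end{lemma}

\begin{proof}
Since $L\ge2$, the elements of $P$ are adjacent to $z_1$, those of $Q$ to $z_2$, and no vertex is isolated; no two roots are adjacent. Let $S=\{z_i,\dots,z_j\}$ be an interval of the path. It meets $r_i+\dots+r_j$ edges to roots, $j-i$ path edges inside $S$, the edge $z_{i-1}z_i$ if $i>1$, and the edge $z_jz_{j+1}$ if $j<L$. If $j<L$, then $r_i+\dots+r_j=g_j-g_{i-1}-(j-i+1)$, and if $j=L$, then $r_i+\dots+r_j=g_L-g_{i-1}-(j-i)$. In both cases $e_S=g_j$ for $i=1$, and $e_S=g_j-g_{i-1}+1$ for $i>1$. As $g_j\ge jb/a$ and $g_{i-1}<(i-1)b/a+1$, we get $e_S\ge(j-i+1)b/a=|S|/s$. For a general $S\subset Z$, an edge that meets $S$ meets exactly one of the maximal intervals of $S$, because no edge joins two different maximal intervals; so both $e_S$ and $|S|$ add up over these intervals, and $T$ is $s$-balanced.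 Every edge meets $Z$, hence $e(T)=e_Z=g_L=2b$. Deleting $P\cup Q$ removes $|P|$ edges at each of the $a$ free vertices of type $X$ and $|Q|$ edges at each of the $a$ free vertices of type $Y$. What remains is the path with the private roots attached as leaves, and it has $2b-a|P|-a|Q|=ak$ edges.
\end{proof}

Up to isomorphism of rooted graphs, $T(P,Q)$ depends only on $|P|$, $|Q|$ and $|P\cap Q|$. Let $\mathcal T_s$ be the finite set consisting of one representative $T(P,Q)$ for each such triple and, if $t=1/s$ is an integer, the star $S_t$. Put $\mathcal F_p=\bigcup_{T\in\mathcal T_s}T^p$.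

\begin{lemma}\label{lem:forces}
Let $p\ge1$, let $\tau$ be the largest number of vertices of a member of $\mathcal T_s$, and let $K=8\max(\tau,p)$. Every $\mathcal F_p$-free graph $G$ is $(s,K)$-locally sparse.
\end{lemma}

\begin{proof}
If $t=1/s$ is an integer, then $G$ is $K_{t,p}$-free, so $t$ distinct vertices have at most $p-1$ common neighbors and (S2) holds. Suppose that (S1) fails for $P,Q,X,Y$. Let $B$ be the set of adjacent pairs in $X\times Y$, viewed as a bipartite graph on disjoint copies of $X$ and $Y$, so that
\[
|B|>K\big((|X||Y|)^{1-1/k}+|X|+|Y|\big);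
\]
in particular $X,Y\ne\emptyset$. We find $p$ embeddings of $T=T(P,Q)$ that agree on the roots.

Greedy embedding needs minimum degrees. Repeatedly delete a vertex of $X$ of current degree less than $|B|/(4|X|)$ or a vertex of $Y$ of current degree less than $|B|/(4|Y|)$. The deletions in $X$ remove fewer than $|B|/4$ edges in total, and so do the deletions in $Y$. The remaining graph $B'$ has at least $|B|/2$ edges, its vertices in $X$ have degree at least $|B|/(4|X|)$, and its vertices in $Y$ have degree at least $|B|/(4|Y|)$.

Map $T_0$ into $B'$ vertex by vertex in the order $z_1,\dots,z_L$ followed by the private roots, sending type $X$ to $X$ and type $Y$ to $Y$. The pair $(z_1,z_2)$ goes to an edge of $B'$, in at least $|B|/2$ ways; its two images are distinct vertices of $G$ because they are adjacent. Each later vertex has exactly one earlier neighbor in $T_0$, of the opposite type, and we send it to a $B'$-neighbor of the image of that neighbor, avoiding the fewer than $\tau$ vertices of $G$ used so far. Since $|B|/(8|X|)>K/8\ge\tau$, a vertex of type $Y$ has at least $|B|/(4|X|)-\tau\ge|B|/(8|X|)$ choices, and in the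 same way a vertex of type $X$ has at least $|B|/(8|Y|)$ choices. Extend each resulting map by the identity on $P\cup Q$. The extension is injective because $X$ and $Y$ avoid $P\cup Q$, and it preserves the edges at $P\cup Q$ because $X\subset\Gamma(P)$ and $Y\subset\Gamma(Q)$. So it is an embedding $T\to G$.

Let $h_X,h_Y$ be the numbers of vertices of $T_0$ of the two types, so $h_X+h_Y=M+1$. The number of embeddings constructed is at least
\[
\frac{|B|}2\Big(\frac{|B|}{8|X|}\Big)^{h_Y-1}\Big(\frac{|B|}{8|Y|}\Big)^{h_X-1}\ge8^{-M}|B|^M|X|^{-(h_Y-1)}|Y|^{-(h_X-1)} .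
\]
There are $h_X-a$ private roots of type $X$ and $h_Y-a$ of type $Y$, so their images can be chosen in at most $|X|^{h_X-a}|Y|^{h_Y-a}$ ways. Since $(h_Y-1)+(h_X-a)=(h_X-1)+(h_Y-a)=M-a$ and $a/M=1/k$, some placement of the roots is shared by at least
\[
8^{-M}|B|^M(|X||Y|)^{-(M-a)}=\Big(\frac{|B|}{8(|X||Y|)^{1-1/k}}\Big)^M\ge\Big(\frac K8\Big)^M\ge p
\]
of these embeddings. Hence $G$ contains a member of $T^p\subset\mathcal F_p$, a contradiction.
\end{proof}

\section{The random algebraic construction}\label{sec:lower}

The lower bound uses only that the rooted graphs are balanced. It needs no condition on the degrees of $H$.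

\begin{proposition}\label{prop:lower}
Let $s=a/b\in(0,1]$, let $m\ge1$, and let $\mathcal T$ be a nonempty finite set of $s$-balanced rooted graphs. There is $p_0$ such that for all $p\ge p_0$ and every graph $H$ with $v(H)\le m$,
\[
\mathrm{ex}\Big(n,H,\bigcup_{T\in\mathcal T}T^p\Big)=\Omega\big(n^{v(H)-s\,e(H)}\big).
\]
\end{proposition}

In a random graph with independent edges, balancedness keeps the number of extensions of a given placement of the roots bounded on average, but this is not enough. For $T=S_t$ and $s=1/t$, the number of common neighbors of $t$ given vertices is binomial with parameters $n-t$ and $1/n$, so it is at least $p$ with probability bounded away from zero. The construction of Bukh and Conlon \cite{BC} defines the edges by random polynomials over $\mathbb F_q$. Small sets of edges still behave independently (Lemma~\ref{lem:indep}), so the moments of the number of extensions are bounded. But the extensions now form the set of points of a variety, whose size is either bounded or at least $q/2$ (Lemma~\ref{lem:dich}), and bounded moments make the second alternative very unlikely.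

A \emph{random polynomial of degree at most $\delta$} over $\mathbb F_q$ in a fixed number of variables has independent uniform coefficients at all monomials of degree at most $\delta$.

\begin{lemma}\label{lem:indep}
Let $q>\binom l2$ and $\delta\ge l-1$. A random polynomial $f$ of degree at most $\delta$ over $\mathbb F_q$ vanishes at $l$ given distinct points with probability $q^{-l}$.
\end{lemma}

\begin{proof}
For each pair of points, a $1/q$ fraction of the linear functionals takes equal values at both. As $\binom l2<q$, some functional $\ell$ takes $l$ distinct values at the points. Lagrange interpolation gives, for any prescribed values, a polynomial of degree at most $l-1$ in $\ell$ that takes these values at the points. So the linear map sending $f$ to its vector of values in $\mathbb F_q^l$ is surjective; all its fibers have the same size, and the vector of values is uniform.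
\end{proof}

By a \emph{variety defined over $\mathbb F_q$} we mean the set $W$ of common zeros, with coordinates in the algebraic closure $\overline{\mathbb F}_q$, of finitely many polynomials with coefficients in $\mathbb F_q$; $W(\mathbb F_q)$ is the set of its points with coordinates in $\mathbb F_q$. It has \emph{complexity at most $J$} if the number of variables, the number of polynomials and their degrees are at most $J$. The following dichotomy is a consequence of the Lang--Weil bound.

\begin{lemma}[Bukh and Conlon {\cite[Section~2]{BC}}]\label{lem:dich}
For every $J$ there is a constant $\theta_J$ such that, if $q$ is large in terms of $J$ and $W,W'$ are varieties defined over $\mathbb F_q$ of complexity at most $J$, then $|W(\mathbb F_q)\setminus W'(\mathbb F_q)|$ is either at most $\theta_J$ or at least $q/2$.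
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $r_0,z_0,e_0$ be the maxima of $|R|$, $|Z|$, $e(T)$ over $\mathcal T$, and put $\kappa=br_0+a\binom m2+1$ and $\delta=\kappa e_0$. Let $q$ be a large prime; implied constants in this proof do not depend on $q$.

\emph{The graph.} Let $V_1,\dots,V_m$ be disjoint copies of $\mathbb F_q^b$. For $1\le i<j\le m$ and $1\le l\le a$ let $f_l^{ij}$ be independent random polynomials of degree at most $\delta$ in $2b$ variables. Join $x\in V_i$ and $y\in V_j$, where $i<j$, if $f_l^{ij}(x,y)=0$ for all $l\le a$; there are no edges inside a part. Call this graph $G$. Consider a set of $E'\le\delta$ distinct pairs of vertices, each pair joining two different parts. The pairs between $V_i$ and $V_j$ are distinct points of $\mathbb F_q^{2b}$, so Lemma~\ref{lem:indep} and the independence of the polynomials show, for $q>\binom\delta2$, that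
\begin{equation}\label{eq:edges}
\Pr(\text{all }E'\text{ pairs are edges})=q^{-aE'} .
\end{equation}
The edge density between parts is $q^{-a}=(q^b)^{-s}$.

\emph{Extensions are few or very many.} Fix $(T,R)\in\mathcal T$, an injective map $\rho:R\to V(G)$ and a map $\sigma:Z\to\{1,\dots,m\}$. Call an injective map $\psi:V(T)\to V(G)$ a \emph{candidate} if it extends $\rho$ and $\psi(z)\in V_{\sigma(z)}$ for all $z\in Z$, and let $\nu=\nu(T,\rho,\sigma)$ be the number of candidates that are embeddings. If $\rho$ and $\sigma$ put two adjacent vertices of $T$ in the same part, then $\nu=0$. Otherwise take variables $x_z\in\overline{\mathbb F}_q^{\,b}$ for $z\in Z$. Let $W$ be defined by the $a$ equations of each edge of $T$, with $\rho(r)$ substituted for each root $r$. Let $W'$ be the set where injectivity fails: the union of the affine subspaces $\{x_z=x_{z'}\}$ for $z\ne z'$ with $\sigma(z)=\sigma(z')$, and $\{x_z=\rho(r)\}$ for $\rho(r)\in V_{\sigma(z)}$. There are $h\le z_0^2+z_0r_0$ such subspaces, each cut out by $b$ linear polynomials, and their union is the zero set of the $b^h$ products that take one polynomial from each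 subspace: a point outside all subspaces is a nonzero of one polynomial from each. (For $h=0$ the empty product $1$ defines $W'=\emptyset$.) Then $\nu=|W(\mathbb F_q)\setminus W'(\mathbb F_q)|$, and both varieties have complexity at most some $J$ depending only on $a,b,m,\mathcal T$. By Lemma~\ref{lem:dich}, for large $q$ either $\nu\le\theta=\theta_J$ or $\nu\ge q/2$.

\emph{Moments.} Assume that adjacent vertices of $T$ are put in different parts. The power $\nu^\kappa$ counts the tuples $(\psi_1,\dots,\psi_\kappa)$ of candidates that are all embeddings. Fix a tuple of candidates; let $U$ be the number of distinct vertices $\psi_j(z)$ with $z\in Z$, and $E'\le\kappa e_0=\delta$ the number of distinct pairs $\{\psi_j(x),\psi_j(y)\}$ with $xy\in E(T)$. Let $S_j$ be the set of $z\in Z$ such that $\psi_j(z)$ is not in the image of any of $\psi_1,\dots,\psi_{j-1}$. Candidates are injective and never send a free vertex into $\rho(R)$, so $U=\sum_j|S_j|$. The $\psi_j$-images of the $e_{S_j}$ edges that meet $S_j$ are distinct, and each contains a vertex not seen before step $j$. Balancedness now gives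
\[
E'\ge\sum_je_{S_j}\ge\frac ba\sum_j|S_j|=\frac{bU}a ,
\]
so by \eqref{eq:edges} the tuple consists of embeddings with probability $q^{-aE'}\le q^{-bU}$. A tuple determines a partition of $\{1,\dots,\kappa\}\times Z$ into $U$ classes according to the value $\psi_j(z)$. The number of partitions is bounded in terms of $\kappa z_0$, and a partition with $U$ classes arises from at most $q^{bU}$ tuples. Hence $\mathbb E\,\nu^\kappa=O(1)$, and Markov's inequality gives $\Pr(\nu\ge q/2)\le(2/q)^\kappa\,\mathbb E\,\nu^\kappa=O(q^{-\kappa})$.

\emph{Avoiding the family.} There are at most $|\mathcal T|(mq^b)^{r_0}m^{z_0}=O(q^{br_0})$ triples $(T,\rho,\sigma)$. Let $\mathcal B$ be the event that $\nu\ge q/2$ for some triple; then $\Pr(\mathcal B)=O(q^{br_0-\kappa})=O(q^{-a\binom m2-1})$. Outside $\mathcal B$, every $\rho$ extends to at most $\theta m^{z_0}$ embeddings of $T$, summing over $\sigma$. So for every integer $p_0>\theta m^{z_0}$, the graph $G$ is $T^{p}$-free for all $T\in\mathcal T$ and $p\ge p_0$.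

\emph{Counting $H$.} Let $V(H)=\{1,\dots,v\}$ with $v\le m$, and let $N_H$ be the number of $(x_1,\dots,x_v)\in V_1\times\dots\times V_v$ with $x_ix_j\in E(G)$ for all $ij\in E(H)$. These tuples are embeddings of $H$. Different edges of $H$ involve different polynomials, each evaluated at one point, so $\mathbb E\,N_H=q^{bv-a\,e(H)}$. The exponent $\kappa$ was chosen so that $\mathcal B$ cannot carry this expectation: since $N_H\le q^{bv}$ and $e(H)\le\binom m2$,
\[
\mathbb E[N_H1_{\mathcal B^c}]\ge q^{bv-a\,e(H)}-O\big(q^{bv-a\binom m2-1}\big)\ge\tfrac12\,q^{bv-a\,e(H)}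
\]
for large $q$. So some outcome outside $\mathcal B$ has $N_H\ge\frac12(q^b)^{v-s\,e(H)}$.

\emph{All $n$.} For large $n$ let $q$ be the largest prime with $mq^b\le n$. By Bertrand's postulate there is a prime in $(x/2,x]$ for $x=(n/m)^{1/b}\ge2$, so $q^b\ge2^{-b}n/m$. Add $n-mq^b$ isolated vertices to the graph found above. The members of $T^p$ have no isolated vertices, so the new graph still avoids them, and it has $\Omega(n^{v(H)-s\,e(H)})$ copies of $H$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:ktp}}\label{sec:assemble}

\begin{proof}[Proof of Theorem~\ref{thm:main}]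
All members of $\mathcal T_s$ are $s$-balanced, by Lemma~\ref{lem:balanced} and the remark on $S_t$. Let $p_0$ be given by Proposition~\ref{prop:lower} for $s$, $m$ and $\mathcal T_s$, and let $\mathcal F=\mathcal F_{p_0}$. Proposition~\ref{prop:lower} gives the lower bound, and Lemma~\ref{lem:forces} with Proposition~\ref{prop:upper} gives the upper bound.
\end{proof}

When $1/s=t$ is an integer the capacities are integers, and (S1) follows from a double count of common neighbors, once from each side.

\begin{lemma}\label{lem:kst}
Let $t,p\ge1$ be integers. Every $K_{t,p}$-free graph $G$ is $(1/t,K)$-locally sparse with $K=4\max(t,p)$.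
\end{lemma}

\begin{proof}
Condition (S2) holds because $t$ distinct vertices have at most $p-1$ common neighbors. Let $P,Q,X,Y$ be as in (S1), with $X,Y\ne\emptyset$, and put $e=e(X,Y)$. The numbers $c_X=t-|P|$ and $c_Y=t-|Q|$ are positive integers with $c_X+c_Y=k$. Write $c=c_Y$, and let $d(y)$ be the number of neighbors of $y\in Y$ in $X$. A set of $c$ distinct vertices of $X$ together with $Q$ forms a set of $t$ distinct vertices, and every $y\in Y$ is adjacent to all of $Q$. So at most $p-1$ vertices of $Y$ are adjacent to all $c$ vertices, and
\[
\sum_{y\in Y}\binom{d(y)}c\le(p-1)\frac{|X|^c}{c!} .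
\]
We have $\binom dc\ge\max(d-c,0)^c/c!$ for all integers $d\ge0$, and $x\mapsto\max(x-c,0)^c$ is convex. If $e\ge2c|Y|$, the average $\bar d=e/|Y|$ satisfies $\bar d-c\ge\bar d/2$, so by Jensen's inequality the left side is at least $|Y|\,(e/(2|Y|))^c/c!$, which gives $e\le2p\,|X||Y|^{1-1/c}$. Otherwise $e<2t|Y|$. With $K_1=2\max(t,p)$, and exchanging the roles of $(X,P)$ and $(Y,Q)$ for the second bound,
\[
e\le K_1\big(|X||Y|^{1-1/c_Y}+|Y|\big),\qquad e\le K_1\big(|Y||X|^{1-1/c_X}+|X|\big).
\]
If $e\le2K_1(|X|+|Y|)$, then (S1) holds with $K=2K_1$. Otherwise $K_1|X|$ and $K_1|Y|$ are less than $e/2$, so $e\le2K_1|X||Y|^{1-1/c_Y}$ and $e\le2K_1|Y||X|^{1-1/c_X}$. Raise these inequalities to the powers $c_Y/k$ and $c_X/k$, which sum to $1$, and multiply. The exponent of $|X|$ is $(c_Y+c_X-1)/k=1-1/k$, and so is the exponent $(c_Y-1+c_X)/k$ of $|Y|$. Hence $e\le2K_1(|X||Y|)^{1-1/k}$.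
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ktp}]
Take $s=1/t$ and $m=v(H)$. Lemma~\ref{lem:kst} and Proposition~\ref{prop:upper} give the upper bound for every $p$. Proposition~\ref{prop:lower} with $\mathcal T=\{S_t\}$, for which $S_t^p=\{K_{t,p}\}$, gives the lower bound for all $p\ge p_0$, where $p_0$ depends only on $t$ and $v(H)$.
\end{proof}

\section{Unions of stars and the degree condition}\label{sec:sharp}

The gap below the endpoint $kt$ comes from a dichotomy: either $\mathcal F$ permits $k$ disjoint stars of any size, or it permits at most $k-1$ vertices of large degree.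

\begin{proof}[Proof of Theorem~\ref{thm:stars}]
We have $v(H)=k(t+1)$, $e(H)=kt$ and $\Delta(H)=t$, so $v(H)-e(H)/\Delta(H)=kt$. Let $\mathcal F$ be a finite family. We show that $\mathrm{ex}(n,H,\mathcal F)$ is $\Omega(n^{kt})$ or $O(n^{(k-1)t+1})$, which excludes every exponent strictly between.

Suppose first that no member of $\mathcal F$ is a subgraph of a graph of the form $kK_{1,\ell}$ plus isolated vertices. Then $k$ disjoint stars with $\lfloor n/k\rfloor$ vertices each, together with the remaining isolated vertices, form an $\mathcal F$-free graph with at least $\binom{\lfloor n/k\rfloor-1}t^k=\Omega(n^{kt})$ copies of $H$.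

Otherwise some $F\in\mathcal F$ is a subgraph of $kK_{1,\ell}$ plus $j$ isolated vertices, for some $\ell\ge1$ and $j\ge0$. Let $G$ be $\mathcal F$-free with $n\ge k(\ell+1)+j$ vertices, and call a vertex \emph{large} if its degree is at least $k\ell+k$. Suppose that $k$ vertices are large. For each of them in turn choose $\ell$ neighbors avoiding the other $k-1$ large vertices and the at most $(k-1)\ell$ neighbors chosen before; this is possible because $k\ell+k-(k-1)-(k-1)\ell>\ell$. We obtain $kK_{1,\ell}$, and any $j$ further vertices complete a subgraph that contains $F$, a contradiction. So at most $k-1$ vertices are large. Since $t\ge2$, each star in a copy of $H$ has a unique center. A star with a large center can be chosen in at most $(k-1)n^t$ ways, and a star whose center is not large in at most $n(k\ell+k)^t$ ways. The centers of a copy are distinct, so the number $i$ of large centers is at most $k-1$, and the number of copies with exactly $i$ large centers is $O(n^{it+k-i})$. Finally $it+k-i=k+i(t-1)\le k+(k-1)(t-1)=(k-1)t+1$.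
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simul}]
If $s\le1/D$, every $H$ with $\Delta(H)\le D$ has $\Delta(H)\le1/s$, and the family of Theorem~\ref{thm:main} works. Conversely, suppose that $\mathcal F$ works and $s>1/D$. Then $D\ge2$, because $s<1$. The star $K_{1,D}$ has $D+1\le m$ vertices and maximum degree $D$, so $\mathrm{ex}(n,K_{1,D},\mathcal F)=\Theta(n^r)$ with $r=D+1-sD$. From $1<sD<D$ we get $1<r<D$, which contradicts Theorem~\ref{thm:stars} with $k=1$ and $t=D$.
\end{proof}

The assumption $s<1$ is used to place $r$ strictly above $1$: for $s=1$ the exponent of $K_{1,D}$ equals $1$, which lies outside the gap.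

\begin{thebibliography}{9}

\bibitem{BC}
Bukh and Conlon, \emph{Rational exponents in extremal graph theory}, J. Eur. Math. Soc. 20 (2018).

\bibitem{GT}
\emph{Generalized Tur\'an Problems For Trees And More}, \texttt{https://github.com/zorkkoi/website}.

\end{thebibliography}
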